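
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\newtheorem*{propositionD}{Proposition D}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Groups whose irreducible characters of composite degree are monomial}


\begin{abstract}
Taketa's theorem says that a finite group all of whose irreducible complex characters are monomial is solvable. We prove that the same conclusion holds if only the irreducible characters of composite degree are assumed to be monomial. This proves Conjecture~5 of the paper \emph{Generalizations of M-groups}. The proof uses the classification of finite simple groups. We also prove a version relative to a normal subgroup which characterizes its solvability, show that under our hypothesis the derived length is at most the number of character degrees plus two, and show by examples that the set of exempted degrees cannot be enlarged in several natural ways.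
\end{abstract}

\section{Introduction}

All groups are finite and all characters are complex. We write $\operatorname{Irr}(G)$ for the set of irreducible characters of $G$ and $\operatorname{cd}(G)$ for the set of their degrees. A character $\chi\in\operatorname{Irr}(G)$ is \emph{monomial} if $\chi=\lambda^G$ for some linear character $\lambda$ of a subgroup $H\le G$. An integer is \emph{composite} if it is greater than $1$ and not prime.

Taketa's theorem states that $G$ is solvable if every $\chi\in\operatorname{Irr}(G)$ is monomial. The mechanism is a comparison of degrees. If $\chi=\lambda^G$ is monomial, then the permutation character $1_H^G$ has the same degree $|G:H|=\chi(1)$, but it contains $1_G$. So, unless $\chi$ is linear, all irreducible constituents of $1_H^G$ have degree smaller than $\chi(1)$, and what is known about smaller degrees controls $H$, hence $\chi$. The argument climbs through the degrees one at a time. It seems to get stuck at the first degree for which monomiality is not assumed.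

Which degrees can one afford to skip? The primes are a natural candidate. A character of prime degree $p$ that is induced from a proper subgroup is induced from a linear character of a subgroup of index $p$. So an irreducible character of prime degree is either monomial or not induced from any proper subgroup. On the other hand, some nonsolvable groups do have irreducible characters of small prime degree, such as the characters of degree $3$ of the alternating group $A_5$. The question whether the primes can be skipped is Conjecture~5 of \cite{GM}. The answer is yes.

\begin{theoremA}
If every $\chi\in\operatorname{Irr}(G)$ of composite degree is monomial, then $G$ is solvable.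
\end{theoremA}

We prove a stronger, relative statement. For $M\trianglelefteq G$ put
\[
\operatorname{Irr}(G|M)=\{\chi\in\operatorname{Irr}(G): M\not\le\ker\chi\}.
\]
Call $\chi\in\operatorname{Irr}(G)$ \emph{solvably induced} if $\chi=\varphi^G$ for some $H\le G$ and some $\varphi\in\operatorname{Irr}(H)$ with $H/\ker\varphi$ solvable. Monomial characters are solvably induced, since $H/\ker\lambda$ is cyclic when $\lambda$ is linear. So is every $\chi$ with $G/\ker\chi$ solvable: take $H=G$. Let $N^{(\infty)}$ denote the last term of the derived series of $N$; it is perfect, and it is trivial exactly when $N$ is solvable.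

\begin{theoremB}
Let $N\trianglelefteq G$. If every $\chi\in\operatorname{Irr}(G|N^{(\infty)})$ of composite degree is solvably induced, then $N$ is solvable.
\end{theoremB}

The converse is trivial, since $\operatorname{Irr}(G|1)$ is empty; so Theorem~B characterizes the solvability of $N$. Theorem~A follows from the case $N=G$. Once solvability is known, the climb through the degrees can be repaired at the primes and gives a bound for the derived length $\operatorname{dl}(G)$.

\begin{theoremC}
If every $\chi\in\operatorname{Irr}(G)$ of composite degree is monomial, then $\operatorname{dl}(G)\le|\operatorname{cd}(G)|+2$.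
\end{theoremC}

The last result says that the hypothesis of Theorem~A cannot be weakened in several natural ways.

\begin{propositionD}
Let $n$ be an integer of one of the following kinds:
\begin{enumerate}
\item[(i)] $n=r-1$, where $r\ge5$ is prime, $r\equiv\varepsilon\pmod4$ with $\varepsilon\in\{1,-1\}$, and $(r+\varepsilon)/2$ is prime (for example $n=4,6,10,12,22$);
\item[(ii)] $n=2^f$, where $f\ge2$ and $2^f-1$ is prime.
\end{enumerate}
Then there is a nonabelian simple group in which every irreducible character of composite degree different from $n$ is monomial. Moreover, for the solvability of $G$ it does not suffice that all irreducible characters of odd composite degree are monomial, nor that all irreducible characters whose degree is not a prime power are monomial.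
\end{propositionD}

\paragraph{The smallest case.} The group $A_5$, with irreducible degrees $1,3,3,4,5$, already shows the main features of the proof. Its least nontrivial degree is $3$. Taketa's argument shows that the characters of degree $3$ are not monomial, but $3$ is prime, so this violates nothing. The character of degree $5$ is monomial: if $\lambda$ is a linear character of order $3$ of $A_4$, then $\lambda^{A_5}$ has degree $5$ and does not contain the trivial character, by Frobenius reciprocity, so it is irreducible because $5$ is not a sum of $3$'s and $4$'s. What remains is the character $\chi$ of degree $4$. Suppose $\chi=\varphi^{A_5}$ with $\varphi\in\operatorname{Irr}(H)$ and $H/\ker\varphi$ solvable. Then $H\ne A_5$, since $\chi$ is faithful and $A_5$ is not solvable. So $|A_5:H|$ is a divisor of $4$ greater than $1$, and $A_5$ acts faithfully on at most four points, which is absurd as $60>24$. Hence $A_5$ violates the hypothesis of Theorem~A at degree $4$, and only there.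

For $S_5$, with degrees $1,1,4,4,5,5,6$, matters are simpler: the least degree of an irreducible character that is nontrivial on $A_5$ is $4$, which is composite, so Taketa's argument applies directly.

\paragraph{Plan.} In a counterexample to Theorem~B we pass to a quotient in which the relevant perfect normal subgroup $M$ is minimal normal. Taketa's argument, applied to a character of least degree in $\operatorname{Irr}(G|M)$, shows that this degree is prime. This is a strong restriction: it forces $M$ to be a simple group $S$, and we may then assume $S\le G\le\operatorname{Aut}(S)$ (Section~\ref{sec:red}). It remains to do for each simple $S$ one of two things: show that $S$ has no irreducible character of prime degree, or do what we did for $A_5$, that is, find a composite degree of $G$, attained by a character nontrivial on $S$, such that $S$ has no proper subgroup of index dividing that degree.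

For groups of Lie type the Steinberg character is the right choice. It extends to $\operatorname{Aut}(S)$ and its degree is a prime power, so one only needs to know the subgroups of prime power index, and these are listed in a theorem of Guralnick. The groups for which this fails, or which need a different argument, are treated first: alternating groups (Section~\ref{sec:alt}), $PSL_2(r)$ with $r$ prime, where the Steinberg degree is itself prime (Section~\ref{sec:psl}), and sporadic groups (Section~\ref{sec:spor}). Section~\ref{sec:lie} treats the remaining groups of Lie type, Section~\ref{sec:dl} contains the proof of Theorem~C, and Section~\ref{sec:sharp} that of Proposition~D.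

\section{Induced characters and perfect normal subgroups}\label{sec:lemmas}

We use the following standard facts.

\begin{itemize}
\item If $\varphi$ is a character of $H\le G$, then $\ker(\varphi^G)=\bigcap_{g\in G}(\ker\varphi)^g$. In particular $\ker(1_H^G)$ is the core of $H$ in $G$, and a normal subgroup of $G$ contained in $\ker\varphi$ is contained in $\ker(\varphi^G)$.
\item (Clifford) If $N\trianglelefteq G$ and $\chi\in\operatorname{Irr}(G)$, then $\chi_N=e(\theta_1+\dots+\theta_t)$, where $\theta_1,\dots,\theta_t$ are the distinct $G$-conjugates of some $\theta=\theta_1\in\operatorname{Irr}(N)$. So $\chi(1)=e\,t\,\theta(1)$. If $T$ is the stabilizer of $\theta$ in $G$, then $t=|G:T|$ and $\chi=\psi^G$ for some $\psi\in\operatorname{Irr}(T)$ with $\psi_N=e\theta$.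
\item If a nonabelian simple group $S$ has a proper subgroup of index $j$, then $S$ acts faithfully on its cosets; so $S$ embeds in $\mathrm{Sym}(j)$ and $|S|$ divides $j!$.
\end{itemize}

The first lemma is the obstruction used at degree $4$ of $A_5$; the second is Taketa's argument. (Applied to $M=G^{(\infty)}$, the second lemma proves Taketa's theorem.)

\begin{lemma}\label{lem:index}
Let $M\trianglelefteq G$ be perfect, and let $\chi=\varphi^G\in\operatorname{Irr}(G|M)$, where $\varphi\in\operatorname{Irr}(H)$ and $H/\ker\varphi$ is solvable. Then $M\not\le H$, and $M\cap H$ is a proper subgroup of $M$ whose index divides $\chi(1)$.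
\end{lemma}

\begin{proof}
If $M\le H$, then $M\ker\varphi/\ker\varphi$ is both perfect and solvable, hence trivial. So $M\le\ker\varphi$, and since $M$ is normal in $G$, $M\le\ker\chi$, a contradiction. Further, $|M:M\cap H|=|MH:H|$ divides $|G:H|$, which divides $|G:H|\varphi(1)=\chi(1)$.
\end{proof}

\begin{lemma}\label{lem:least}
Let $1\ne M\trianglelefteq G$ be perfect, and let $\chi$ have least degree in $\operatorname{Irr}(G|M)$. Then $\chi$ is not solvably induced.
\end{lemma}

\begin{proof}
Suppose $\chi=\varphi^G$ with $\varphi\in\operatorname{Irr}(H)$ and $H/\ker\varphi$ solvable. By Lemma~\ref{lem:index}, $M\not\le H$, so $M\not\le\ker(1_H^G)$, and some irreducible constituent $\psi$ of $1_H^G$ lies in $\operatorname{Irr}(G|M)$. As $\psi\ne1_G$ and $1_G$ is also a constituent of $1_H^G$, we get $\psi(1)\le|G:H|-1<\chi(1)$, against the choice of $\chi$.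
\end{proof}

For $M\trianglelefteq G$ consider the condition
\[
(*)_{G,M}\qquad\text{every $\chi\in\operatorname{Irr}(G|M)$ of composite degree is solvably induced.}
\]
The hypothesis of Theorem~B is $(*)_{G,N^{(\infty)}}$. The reason for working with pairs is that the condition passes to quotients.

\begin{lemma}\label{lem:inf}
Let $L,M\trianglelefteq G$. Then $(*)_{G,M}$ implies $(*)_{G/L,\,ML/L}$.
\end{lemma}

\begin{proof}
Viewing characters of $G/L$ as characters of $G$, we have $\operatorname{Irr}(G/L\,|\,ML/L)\subseteq\operatorname{Irr}(G|M)$. Let $\chi$ be a character of composite degree in the first set. By $(*)_{G,M}$, $\chi=\varphi^G$ with $\varphi\in\operatorname{Irr}(H)$ and $H/\ker\varphi$ solvable. Now $L\le\ker\chi\le\ker\varphi\le H$. So $\varphi$ may be viewed as a character of $H/L$. It induces $\chi$ on $G/L$, and its kernel $\ker\varphi/L$ has solvable quotient $H/\ker\varphi$.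
\end{proof}

\section{Reduction to almost simple groups}\label{sec:red}

\begin{lemma}\label{lem:prime}
Let $1\ne M\trianglelefteq G$ be perfect, and suppose that $(*)_{G,M}$ holds. Then the least degree in $\operatorname{Irr}(G|M)$ is a prime $p$, and every $\chi\in\operatorname{Irr}(G|M)$ of degree $p$ restricts irreducibly to $M$.
\end{lemma}

\begin{proof}
Let $\chi$ have least degree in $\operatorname{Irr}(G|M)$. By Lemma~\ref{lem:least} it is not solvably induced, so by $(*)_{G,M}$ its degree is not composite. Nor is $\chi$ linear, since then $M=M'\le G'\le\ker\chi$. So $\chi(1)=p$ is prime. By Clifford, the irreducible constituents of $\chi_M$ have a common degree dividing $p$. If it were $1$, then $M=M'\le\ker\chi$, a contradiction. So it is $p$, and $\chi_M$ is irreducible.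
\end{proof}

\begin{proposition}\label{prop:red}
If Theorem~B is false, then there are a nonabelian simple group $S$ and a group $G$ with $S\le G\le\operatorname{Aut}(S)$ such that $(*)_{G,S}$ holds.
\end{proposition}

\begin{proof}
Let $(G_0,N)$ be a counterexample. Then $R=N^{(\infty)}\ne1$ is perfect and normal in $G_0$, and $(*)_{G_0,R}$ holds. Let $L$ be maximal among the normal subgroups of $G_0$ properly contained in $R$, and put $\bar G=G_0/L$ and $M=R/L$. Then $M$ is a perfect minimal normal subgroup of $\bar G$, so $M=S_1\times\dots\times S_k$ with isomorphic nonabelian simple groups $S_i$. By Lemma~\ref{lem:inf}, $(*)_{\bar G,M}$ holds.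

By Lemma~\ref{lem:prime} there is $\chi\in\operatorname{Irr}(\bar G|M)$ of prime degree $p$ with $\chi_M$ irreducible. The group $M\cap\ker\chi$ is normal in $\bar G$ and properly contained in $M$, hence trivial. Write $\chi_M=\theta_1\times\dots\times\theta_k$ with $\theta_i\in\operatorname{Irr}(S_i)$. If $\theta_i=1_{S_i}$, then $S_i\le\ker\chi$, a contradiction. So every $\theta_i$ is nontrivial, and $\theta_i(1)>1$ because $S_i$ is perfect. Since $\prod_i\theta_i(1)=p$ is prime, $k=1$. So $M=S$ is simple.

Let $C=C_{\bar G}(S)$. Then $C\cap S=1$, and $\bar G/C$ embeds in $\operatorname{Aut}(S)$ with $SC/C\cong S$ going to the inner automorphisms. By Lemma~\ref{lem:inf} the condition passes to the pair $(\bar G/C,SC/C)$.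
\end{proof}

For an illustration of the step $k=1$, let $G=A_5\wr C_2$ and $M=A_5\times A_5$. A character in $\operatorname{Irr}(G|M)$ lies over some $\theta\times1$ with $\theta\ne1$ and then has degree $2\theta(1)\ge6$, or over some $\theta\times\eta$ with $\theta,\eta\ne1$ and then has degree at least $9$. The least degree is $6$, which is composite, and Taketa's argument suffices.

\medskip
Until the end of Section~\ref{sec:lie} we assume that
\[
S\le G\le\operatorname{Aut}(S),\qquad S\text{ nonabelian simple},\qquad (*)_{G,S}\text{ holds},
\]
and aim for a contradiction. By Proposition~\ref{prop:red} this proves Theorem~B, and with it Theorem~A. Lemmas~\ref{lem:index} and~\ref{lem:prime} give the two facts that we shall use.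

\begin{itemize}
\item[\textbf{(F1)}] If some $\psi\in\operatorname{Irr}(G|S)$ has composite degree, then $S$ has a proper subgroup $K$ whose index divides $\psi(1)$.
\item[\textbf{(F2)}] $S$ has a nontrivial irreducible character of prime degree $p$; in particular $p$ divides $|S|$.
\end{itemize}

By the classification of finite simple groups, $S$ is an alternating group, a sporadic group, the Tits group ${}^2F_4(2)'$, or a group of Lie type $\mathbf G^F/Z(\mathbf G^F)$, where $\mathbf G$ is a simple simply connected algebraic group in positive characteristic, $F$ is a Steinberg endomorphism of $\mathbf G$, and $\mathbf G^F$ is perfect. (The derived groups of $B_2(2)$, $G_2(2)$, ${}^2G_2(3)$, ${}^2F_4(2)$ are $A_6$, $PSU_3(3)$, $PSL_2(8)$ and the Tits group, so they are covered.)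

\section{Alternating groups}\label{sec:alt}

\subsection{The group $A_6$}

Because $\operatorname{Out}(A_6)$ is not cyclic, we look for a character that visibly extends to $\operatorname{Aut}(A_6)$. Such a character comes from the action on the Sylow $3$-subgroups.

A Sylow $3$-subgroup of $A_6$ has order $9$ and is generated by two disjoint $3$-cycles, so there are ten, one for each partition of the six points into two triples. A $3$-cycle, or a product of two disjoint $3$-cycles, determines the partition. Hence distinct Sylow $3$-subgroups intersect trivially. If $P$ is one of them, then no nontrivial element of $P$ normalizes another Sylow $3$-subgroup $P_1$ (a $3$-element normalizing $P_1$ lies in $P_1$). So $P$ acts regularly on the other nine, and $A_6$ acts $2$-transitively by conjugation on the ten Sylow $3$-subgroups. The group $\operatorname{Aut}(A_6)$ also permutes them. If $\pi$ is the permutation character of $G$ on this set, then $\pi-1_G$ has degree $9$ and is irreducible already on $A_6$.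

By (F1), $A_6$ has a subgroup $K$ of index $3$ or $9$. Index $3$ is impossible, since $A_6$ does not embed in $S_3$. If the index is $9$, then $|K|=40$, and the number of Sylow $5$-subgroups of $K$ divides $8$ and is $\equiv1\pmod5$, so it is $1$. Hence $K$ normalizes a Sylow $5$-subgroup of $A_6$. But $A_6$ has $144$ elements of order $5$, hence $36$ Sylow $5$-subgroups, whose normalizers have order $360/36=10<|K|$. This is a contradiction.

\subsection{The groups $A_n$, $n\ge5$, $n\ne6$}

Here $\operatorname{Aut}(A_n)=S_n$, so $G$ is $A_n$ or $S_n$. Let $\pi_1$ be the permutation character of $G$ on the $n$ points. As $A_n$ is $2$-transitive, $\pi_1=1_G+\chi$, where $\chi$ has degree $n-1$ and is irreducible on $A_n$. If $n-1$ is composite, then by (F1) $A_n$ has a proper subgroup of index at most $n-1$, so $A_n$ embeds in $S_{n-1}$ and $n!/2\le(n-1)!$, which is false.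

So $n-1=p$ is prime. This happens infinitely often, and then a second character is needed. Since $n\ge5$ and $n\ne6$, the prime $p$ is odd, and $n=2m$ is even with $n\ge8$.

Let $\pi_2$ be the permutation character of $G$ on the $2$-element subsets. As $A_n$ is $4$-transitive for $n\ge6$, counting orbits on pairs (a point and a $2$-subset; two $2$-subsets) gives
\[
[\pi_2,1_G]=1,\qquad [\pi_2,\pi_1]=2,\qquad [\pi_2,\pi_2]=3.
\]
Hence $\pi_2=1_G+\chi+\psi$ with $\psi$ irreducible. Since the counts are the same for $A_n$ and $S_n$, $\psi$ is irreducible on $A_n$ in either case. The degree of $\psi$ is
\[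
d=\binom n2-n=\frac{n(n-3)}2=m(2m-3),
\]
which is composite. By (F1) there is a proper subgroup $K<A_n$ with $|A_n:K|$ dividing $d$.

We have $2d=(p+1)(p-2)\equiv-2\pmod p$, so $p\nmid d$. Therefore $p$ divides $|K|$, and $K$ contains an element of order $p=n-1$, which is a $p$-cycle. Let $\alpha$ be the point that it fixes.

Suppose that $K$ fixes a point. Then $K$ lies in a point stabilizer, so $n$ divides $|A_n:K|$ and hence $d=n(n-3)/2$. This is impossible since $n-3$ is odd.

So $K$ moves $\alpha$. Then $K$ is transitive, and the stabilizer of $\alpha$ in $K$ contains the $p$-cycle and is transitive on the remaining points. Hence $K$ is $2$-transitive and, in particular, primitive. Now we use Jordan's theorem: \emph{a primitive permutation group of degree $n$ that contains a $3$-cycle contains $A_n$.} We also use the following form of Bochert's theorem \cite[Thm.~14.2]{Wielandt}, and include the short proof.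

\begin{lemma}\label{lem:bochert}
Let $n=2m\ge4$ and let $K<A_n$ be a primitive proper subgroup. Then $|A_n:K|\ge m!/2$.
\end{lemma}

\begin{proof}
For a set $\Delta$ of points let $\mathrm{Alt}(\Delta)\le A_n$ be the group of even permutations fixing all points outside $\Delta$. Choose $\Delta$ of largest possible size $k$ with $K\cap\mathrm{Alt}(\Delta)=1$; so $K\cap\mathrm{Alt}(\Gamma)\ne1$ for every set $\Gamma$ of more than $k$ points. Suppose $k<m$. The complement $\Delta^c$ has $n-k>k$ points, so there is $1\ne x\in K\cap\mathrm{Alt}(\Delta^c)$. Let $\beta\in\Delta^c$ be moved by $x$. There is also $1\ne y\in K\cap\mathrm{Alt}(\Delta\cup\{\beta\})$, and $y$ moves $\beta$ because $K\cap\mathrm{Alt}(\Delta)=1$. So $\beta$ is the only point moved by both $x$ and $y$. Let permutations act on the right. Then $y^{-1}xy$ is obtained from $x$ by replacing $\beta$ with $\beta^y$ in its cycles, and $\beta^y$ is fixed by $x$. It follows that $x^{-1}(y^{-1}xy)$ is the $3$-cycle $(\beta^x,\beta,\beta^y)$. By Jordan's theorem $K=A_n$, a contradiction. Hence $k\ge m$. The elements of $\mathrm{Alt}(\Delta)$ lie in distinct cosets of $K$, so $|A_n:K|\ge k!/2\ge m!/2$.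
\end{proof}

\emph{Case $n=8$.} Here $d=20$ is prime to $3$, so $K$ contains a Sylow $3$-subgroup of $A_8$. This has order $9$ and is generated by two disjoint $3$-cycles. By Jordan's theorem $K=A_8$, a contradiction. (Lemma~\ref{lem:bochert} would only give index at least $12$.)

\emph{Case $n>8$.} As $n$ is even and $n-1$ is prime, $n\ne10$; so $n\ge12$ and $m\ge6$. We have $(m-1)!>4m-6$ for $m\ge6$: this reads $120>18$ for $m=6$, and passing from $m$ to $m+1$ multiplies the left side by $m\ge6$ and the right side by less than $2$. Hence $|A_n:K|\ge m!/2>m(2m-3)=d$, contradicting $|A_n:K|\mid d$.

\section{The groups $PSL_2(r)$, $r\ge5$ prime}\label{sec:psl}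

The Steinberg character of $PSL_2(r)$ has prime degree $r$ and is of no use, so we take the degree $r-1$, which is even and at least $4$, hence composite. Here $G$ is $PSL_2(r)$ or $PGL_2(r)$, and we claim that both groups have irreducible characters of degree $r-1$.

For $PGL_2(r)$ there are $(r-1)/2$ cuspidal characters of this degree. For $PSL_2(r)$, recall that to each character $\theta$ with $\theta^2\ne1$ of the cyclic torus of order $r+1$ in $SL_2(r)$ there belongs a cuspidal irreducible character of $SL_2(r)$ of degree $r-1$, on which $-1$ acts as the scalar $\theta(-1)$. Let $\theta=\omega^2$ with $\omega$ a generator of the character group of the torus. Then $\theta$ has order $(r+1)/2\ge3$, so $\theta^2\ne1$, and $\theta(-1)=\omega((-1)^2)=1$. So the corresponding character is one of $PSL_2(r)$.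

Since $|G:S|\le2$, an irreducible character of $G$ of degree $r-1>1$ is nontrivial on $S$. By (F1), $S$ has a proper subgroup of index at most $r-1$, so $S$ embeds in $\mathrm{Sym}(r-1)$ and $r$ divides $(r-1)!$, a contradiction.

This covers $A_5\cong PSL_2(5)$ once more, and also $PSL_3(2)\cong PSL_2(7)$.

\begin{remark}
The group $PSL_2(7)\cong PSL_3(2)$ is a real exception to the Steinberg method. As $PSL_2(7)$ it has Steinberg degree $7$, a prime. As $PSL_3(2)$ it has Steinberg degree $8$, and the subgroup of order $21$ has index $8$, so (F1) gives nothing. Indeed, the irreducible character of degree $8=7+1$ is induced from a linear character of the Borel subgroup of $PSL_2(7)$.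
\end{remark}

\section{Sporadic groups and the Tits group}\label{sec:spor}

The data in this section are taken from the Atlas \cite{Atlas}. Let $m(S)$ be the least degree of a nontrivial irreducible character of $S$ and $\pi(S)$ the largest prime divisor of $|S|$. By (F2), $m(S)\le p\le\pi(S)$ for some prime $p$. This excludes the following groups.
\[
\begin{array}{lrr@{\qquad}lrr@{\qquad}lrr}
S&m(S)&\pi(S)&S&m(S)&\pi(S)&S&m(S)&\pi(S)\\ \hline
M_{22}&21&11&He&51&17&Fi_{24}'&8671&29\\
J_1&56&19&Ru&378&29&HN&133&19\\
J_2&14&7&Suz&143&13&Ly&2480&67\\
J_3&85&19&O'N&10944&31&Th&248&31\\
J_4&1333&43&Co_1&276&23&B&4371&47\\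
HS&22&11&Fi_{22}&78&13&M&196883&71\\
McL&22&11&Fi_{23}&782&23&{}^2F_4(2)'&26&13
\end{array}
\]
The remaining groups are $M_{11},M_{12},M_{23},M_{24},Co_2,Co_3$. All except $M_{12}$ have trivial outer automorphism group, so $G=S$ for them. Each is excluded by (F1), applied to an irreducible character of suitable composite degree.

\begin{itemize}
\item $M_{11}$, degree $10$: a proper subgroup of index at most $10$ would give $11\mid10!$, which is false.
\item $M_{23}$, degree $22$: likewise $23\nmid22!$.
\item $M_{12}$, degree $45$: there is exactly one irreducible character of this degree, so it is invariant in $G$, and it extends to $G$ because $G/S$ is cyclic. The maximal subgroups of $M_{12}$ have index $12$ or at least $66$. So a proper subgroup of index at most $45$ has index divisible by $12$, and no proper subgroup has index dividing $45$.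
\item $M_{24}$, degree $45$: the maximal subgroups have index $24$ or at least $276$, and $24\nmid45$; so again no proper subgroup has index dividing $45$.
\item $Co_3$ and $Co_2$, degree $253=11\cdot23$: the least index of a proper subgroup is $276$ and $2300$, respectively.
\end{itemize}

\section{Groups of Lie type}\label{sec:lie}

Let now $S=\mathbf G^F/Z(\mathbf G^F)$ be a group of Lie type that is not isomorphic to any group treated in Sections~\ref{sec:alt}--\ref{sec:spor}. If $S$ is described in characteristic $r$, then its Steinberg character is irreducible of degree $|S|_r$, the order of a Sylow $r$-subgroup. We use three published results.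

\begin{theorem}[Schmid \cite{Schmid}, Feit \cite{Feit}]\label{thm:st}
If $S$ is a simple group of Lie type in characteristic $r$, then its Steinberg character extends to $\operatorname{Aut}(S)$.
\end{theorem}

\begin{theorem}[Guralnick \cite{Guralnick}]\label{thm:gur}
Suppose that a nonabelian simple group $S$ has a subgroup of index $\ell^b>1$, where $\ell$ is prime. Then one of the following holds:
\begin{enumerate}
\item[(a)] $S\cong A_n$ and $n=\ell^b$;
\item[(b)] $S\cong PSL_m(q)$ and $\ell^b=(q^m-1)/(q-1)$;
\item[(c)] $S\cong PSL_2(11)$ and $\ell^b=11$;
\item[(d)] $S\cong M_{23}$ or $S\cong M_{11}$;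
\item[(e)] $S\cong PSU_4(2)\cong PSp_4(3)$ and $\ell^b=27$.
\end{enumerate}
\end{theorem}

\begin{theorem}[Artin; see {\cite[\S2.9]{KL}}]\label{thm:iso}
The only isomorphisms between simple groups $PSL_m(q)$ and $PSL_{m'}(q')$ with $(m,q)\ne(m',q')$ are $PSL_2(4)\cong PSL_2(5)$ and $PSL_2(7)\cong PSL_3(2)$.
\end{theorem}

A group may be of Lie type in more than one characteristic, and the choice matters. For example, $PSp_4(3)\cong PSU_4(2)$ has Steinberg degree $81$ in characteristic $3$ and a subgroup of index $27$, so (F1) gives no contradiction there; one has to use characteristic $2$. We choose $r$ as follows.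

\begin{itemize}
\item If $S\cong PSL_m(q)$ for some $m$ and $q$, describe $S$ in this way and let $r$ be the prime dividing $q$. Since $A_5\cong PSL_2(5)$ and $PSL_2(7)$ have been treated, $(m,q)$ is unique by Theorem~\ref{thm:iso}.
\item Otherwise, if $S\cong PSU_4(2)$, describe $S$ in this way and let $r=2$.
\item Otherwise choose any description of $S$ and let $r$ be its characteristic.
\end{itemize}

We claim that $|S|_r$ is composite. Let $\Phi^+$ be the set of positive roots of $\mathbf G$. Then $|S|_r=q^{|\Phi^+|}$, where $q$ is the power of $r$ belonging to $S$; for ${}^2B_2(q_0)$, ${}^2G_2(q_0)$ and ${}^2F_4(q_0)$ this is to be read as $q_0^2$, $q_0^3$ and $q_0^{12}$. Such a number is prime only if $|\Phi^+|=1$ and $q=r$, that is, $S\cong PSL_2(r)$, which was treated in Section~\ref{sec:psl}.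

By Theorem~\ref{thm:st}, the Steinberg character extends to $\operatorname{Aut}(S)$. Restricting an extension to $G$ gives $\psi\in\operatorname{Irr}(G|S)$ of composite degree $|S|_r$. By (F1), $S$ has a proper subgroup whose index divides $|S|_r$, hence is $r^b>1$ for some $b$. We apply Theorem~\ref{thm:gur} with $\ell=r$.

Cases (a), (c) and (d) are excluded because these groups were treated in Sections~\ref{sec:alt}, \ref{sec:psl} and~\ref{sec:spor}, respectively.

In case (b), $S\cong PSL_m(q)$, and $r\mid q$ by our choice of $r$ and the uniqueness of $(m,q)$. But $(q^m-1)/(q-1)=1+q+\dots+q^{m-1}$ is prime to $q$, so it is not a nontrivial power of $r$.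

In case (e), $S\cong PSU_4(2)$ and $r=3$. By our choice of $r$, this can only happen if $S$ is also isomorphic to some $PSL_m(3^f)$. Since $|S|=25920=2^6\cdot3^4\cdot5$, comparing the $3$-parts gives $fm(m-1)/2=4$. As $m(m-1)/2\in\{1,3,6,10,\dots\}$, this forces $m=2$ and $f=4$. But $|PSL_2(81)|=81(81^2-1)/2=265680\ne25920$, a contradiction.

This exhausts all simple groups and completes the proofs of Theorem~B and Theorem~A. \qed

\section{Derived length}\label{sec:dl}

For a group all of whose irreducible characters are monomial, Taketa's climb through the degrees $1=d_1<\dots<d_k$ shows that the $i$-th derived subgroup lies in the kernel of every irreducible character of degree at most $d_i$. Under the hypothesis of Theorem~A the climb may meet non-monomial characters of prime degree $p$. They are controlled by the next lemma: if a solvable group has a faithful such character, then its derived length exceeds the number of its degrees up to $p$ by at most two. This is why a margin of two, granted once at the start of the climb, is enough.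

The idea of the lemma is that such a group is an extension of a group $F$ of derived length at most two by a solvable irreducible subgroup of $SL_2(p)$, and these subgroups are known.

\begin{lemma}\label{lem:prim}
Let $A$ be a solvable group with a faithful non-monomial character $\chi\in\operatorname{Irr}(A)$ of prime degree $p$, and let $i(A)$ be the number of elements of $\operatorname{cd}(A)$ that are at most $p$. Then $\operatorname{dl}(A)\le i(A)+2$.
\end{lemma}

\begin{proof}
\emph{Abelian normal subgroups are central.} Let $B\trianglelefteq A$ be abelian, and let $t$ be the number of distinct irreducible constituents of $\chi_B$. They are linear, so Clifford's theorem gives $p=et$. If $t>1$, then $t=p$ and $e=1$, and $\chi$ is induced from a linear character of the stabilizer of a constituent, which is excluded. So $t=1$, and $B$ acts by scalars in a representation affording $\chi$. As $\chi$ is faithful, $B\le Z:=Z(A)$.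

\emph{The group $F$.} Since $A$ is not abelian, we may choose $F$ with $F/Z$ minimal normal in $A/Z$. As $A$ is solvable, $F/Z$ is elementary abelian. The group $F$ is not abelian, since otherwise $F\le Z$. By Clifford, the irreducible constituents of $\chi_F$ have a common degree dividing $p$; it is not $1$, because $\chi_F$ is faithful and $F$ is nonabelian. So $\chi_F$ is irreducible. The subgroup $Z(F)$ is abelian and normal in $A$, so $Z(F)\le Z$, and hence $Z(F)=Z$. Since $F/Z$ is abelian and $\chi_F$ is faithful and irreducible, \cite[Thm.~2.31]{Isaacs} gives $|F:Z|=\chi(1)^2=p^2$.

So $F/Z\cong\mathbb F_p^2$, and $F'\le Z$. Commutation therefore defines a bilinear alternating map $F/Z\times F/Z\to Z$. Its values satisfy $[x,y]^p=[x^p,y]=1$, so they lie in the subgroup of order $p$ of $Z$, which is cyclic because $\chi$ is faithful and irreducible. The radical is $Z(F)/Z=1$, so we have a nondegenerate alternating form. As its values are central in $A$, the form is preserved by the conjugation action of $A$.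

\emph{The kernel of the action on $F/Z$.} Let $D=C_A(F/Z)$. For $c\in D$ the map $x\mapsto[x,c]$ takes values in $Z$, and it is a homomorphism from $F$ to $Z$ that is trivial on $Z$. In this way we obtain a homomorphism $D\to\operatorname{Hom}(F/Z,Z)$ with kernel $C_A(F)$. The target has at most $p^2$ elements, as $Z$ is cyclic. The image of $F\le D$ already has $|F:Z(F)|=p^2$ elements. So $D=F\,C_A(F)$. By Schur's lemma, applied to the irreducible $\chi_F$, the elements of $C_A(F)$ act as scalars; as $\chi$ is faithful, $C_A(F)=Z$. Hence $D=F$.

Therefore $Q=A/F$ is isomorphic to a solvable subgroup of $Sp_2(p)=SL_2(p)$, and it acts irreducibly on $F/Z$ because $F/Z$ is minimal normal in $A/Z$. Since $\operatorname{dl}(F)\le2$, we have $\operatorname{dl}(A)\le\operatorname{dl}(Q)+2$, and it remains to show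
\[
\operatorname{dl}(Q)\le i(A).
\]
Note that $1,p\in\operatorname{cd}(A)$, so $i(A)\ge2$, and that $\operatorname{cd}(Q)\subseteq\operatorname{cd}(A)$.

\emph{Case $p=2$.} Here $Q\le SL_2(2)\cong S_3$, so $\operatorname{dl}(Q)\le2$.

\emph{Case $p=3$.} Here $Q\le SL_2(3)$. A proper subgroup of $SL_2(3)$ has order at most $8$, since there is no subgroup of order $12$, and so has derived length at most $2$. If $\operatorname{dl}(Q)\ge3$, then $Q=SL_2(3)$, which has derived length $3$ and degrees $1,2,3$, and $i(A)\ge3$.

\emph{Case $p\ge5$.} Suppose that $p$ divides $|Q|$. A Sylow $p$-subgroup of $SL_2(p)$ has order $p$, fixes exactly one line, and consists of all elements of $SL_2(p)$ that fix this line pointwise. So distinct Sylow $p$-subgroups fix distinct lines. If $Q$ has only one Sylow $p$-subgroup, then $Q$ stabilizes its line and is reducible, a contradiction. If $Q$ has two, choose basis vectors on their fixed lines. Then the two subgroups are the groups of upper and lower unitriangular matrices and generate $SL_2(p)$. So $Q=SL_2(p)$ is not solvable, a contradiction.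

So $p\nmid|Q|$. By Dickson's list of the subgroups of $PSL_2(p)$, the image $\bar Q$ of $Q$ in $PSL_2(p)$ is cyclic, dihedral (including the Klein four-group), or isomorphic to $A_4$ or $S_4$; the remaining possibility $A_5$ is not solvable. The kernel of $Q\to\bar Q$ is contained in $\{\pm1\}$, hence central.
\begin{itemize}
\item If $\bar Q$ is cyclic, then $Q$ is abelian. If $\bar Q$ is dihedral, then the preimage in $Q$ of a cyclic subgroup of index $2$ is abelian. In both cases $\operatorname{dl}(Q)\le2\le i(A)$.
\item If $\bar Q\cong A_4$, then $\operatorname{dl}(Q)\le3$, and $1,3,p\in\operatorname{cd}(A)$ gives $i(A)\ge3$.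
\item If $\bar Q\cong S_4$, then $\operatorname{dl}(Q)\le4$, and $1,2,3,p\in\operatorname{cd}(A)$ gives $i(A)\ge4$.
\end{itemize}
In all cases $\operatorname{dl}(Q)\le i(A)$.
\end{proof}

\begin{proof}[Proof of Theorem~C]
By Theorem~A, $G$ is solvable. Let $\operatorname{cd}(G)=\{1=d_1<\dots<d_k\}$, and let $K_i$ be the intersection of the kernels of all $\chi\in\operatorname{Irr}(G)$ with $\chi(1)\le d_i$. We show by induction that
\[
G^{(i+2)}\le K_i\qquad(1\le i\le k).
\]
As $K_k=1$, this proves $\operatorname{dl}(G)\le k+2$. For $i=1$ we have $K_1=G'\ge G^{(3)}$. Let $i\ge2$. Since $G^{(i+2)}\le G^{(i+1)}\le K_{i-1}$ by induction, we only need to show $G^{(i+2)}\le\ker\chi$ for each $\chi\in\operatorname{Irr}(G)$ of degree $d_i$.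

Suppose $\chi=\lambda^G$ with $\lambda$ a linear character of $H$. Then $|G:H|=d_i>1$. As $1_G$ is a constituent of $1_H^G$, all irreducible constituents of $1_H^G$ have degree less than $d_i$, so $K_{i-1}\le\ker(1_H^G)\le H$. Hence $G^{(i+1)}\le K_{i-1}\le H$, so $G^{(i+2)}\le H'\le\ker\lambda$, and $G^{(i+2)}\le\ker\chi$ by normality.

Suppose that $\chi$ is not monomial. Then $d_i$ is not composite by hypothesis, so $d_i=p$ is prime. The group $A=G/\ker\chi$ is solvable, and $\chi$ is a faithful character of $A$. It is not monomial as a character of $A$, since a monomial expression over $A$ inflates to one over $G$. As $\operatorname{cd}(A)\subseteq\operatorname{cd}(G)$, we have $i(A)\le i$. Lemma~\ref{lem:prim} gives $\operatorname{dl}(A)\le i+2$, that is, $G^{(i+2)}\le\ker\chi$.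
\end{proof}

The hypothesis of Theorem~A does not make $G$ an M-group, that is, a group all of whose irreducible characters are monomial. The group $SL_2(3)$ has degrees $1,2,3$, none of them composite, but its irreducible characters of degree $2$ are not monomial because it has no subgroup of index $2$.

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Proposition~D]
(i) Let $r$ and $\varepsilon$ be as in the statement and consider $PSL_2(r)$. Its irreducible characters have degrees $1$, $r$, $(r+\varepsilon)/2$ (two of them), $r-1$, and possibly $r+1$. The degrees $r$ and $(r+\varepsilon)/2$ are prime. The characters of degree $r+1$ are induced from linear characters of the Borel subgroup, which has index $r+1$, so they are monomial. Hence every irreducible character of composite degree other than $n=r-1$ is monomial. The primes $r=5,7,11,13,23$, for which $(r+\varepsilon)/2=3,3,5,7,11$, give $n=4,6,10,12,22$.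

(ii) Let $q=2^f$ with $f\ge2$ and $q-1$ prime. The simple group $SL_2(q)$ has irreducible degrees $1,q-1,q,q+1$. The degree $q-1$ is prime, and the characters of degree $q+1$ are induced from linear characters of the Borel subgroup. So every irreducible character of composite degree other than $n=q$ is monomial.

Finally, $A_5$ has degrees $1,3,3,4,5$. None of them is odd and composite, so the first weakened hypothesis holds for $A_5$ vacuously. All of them except the degree $1$ of the trivial character, which is monomial, are powers of primes, so the second one holds as well.
\end{proof}

In terms of numbers, Theorem~A says that every nonsolvable group has at least one non-monomial irreducible character of composite degree. The number one cannot be improved: by the computation in the introduction, $A_5$ has exactly one, of degree $4$.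

\begin{thebibliography}{9}

\bibitem{Atlas} Conway et al., \emph{Atlas of Finite Groups}.

\bibitem{Feit} W. Feit, Contemp. Math. 153 (1993), 1--9.

\bibitem{GM} \emph{Generalizations of M-groups},
\texttt{http://www.ams.org/proc/1995-123-11/\allowbreak S0002-9939-1995-1307496-X/\allowbreak S0002-9939-1995-1307496-X.pdf}.

\bibitem{Guralnick} Guralnick, J. Algebra 81 (1983), 304--311.

\bibitem{Isaacs} Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{KL} Kleidman and Liebeck, \emph{The Subgroup Structure of the Finite Classical Groups}.

\bibitem{Schmid} P. Schmid, J. Algebra 150 (1992), 254--256.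

\bibitem{Wielandt} Wielandt, \emph{Finite Permutation Groups}.

\end{thebibliography}

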